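\title{The space $BV(\mathbb{R}^n)$ has the metric approximation property}

\begin{abstract}
We prove that for every $n\ge 1$ the space $BV(\mathbb{R}^n)$ of functions of bounded variation, with the norm $\|u\|_{L^1}+|Du|(\mathbb{R}^n)$, has the metric approximation property. The finite-rank operators are constructed explicitly. One smooths by convolution with tent kernels and then restores the singular part of the derivative by a finite-rank correction supported in flat boxes. The norm is controlled by comparison with positive operators on $L^1$ and on the space of measures. Alberti's rank-one theorem guarantees that one scalar coefficient per box suffices.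
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Banach space and $C\ge 1$. The space $X$ has the \emph{$C$-bounded approximation property} if for every compact set $K\subset X$ and every $\varepsilon>0$ there is a bounded linear operator $S\colon X\to X$ of finite rank with $\|S\|\le C$ and $\|Sx-x\|<\varepsilon$ for all $x\in K$. It has the \emph{bounded approximation property} (BAP) if this holds for some $C$, and the \emph{metric approximation property} (MAP) if it holds for $C=1$. The BAP survives a passage to an equivalent norm, with a different $C$. The MAP is an isometric property: it asks that the identity be approximated by finite-rank \emph{contractions}, and this depends on the norm itself.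

For $n\ge 1$ let $BV(\mathbb{R}^n)$ be the space of all $u\in L^1(\mathbb{R}^n)$ whose distributional gradient $Du$ is a finite $\mathbb{R}^n$-valued Radon measure, with the norm
\[
\|u\|_{BV}=\|u\|_{1}+|Du|(\mathbb{R}^n),
\]
where $|Du|$ is the total variation measure of $Du$ with respect to the Euclidean norm of $\mathbb{R}^n$. As quoted in \cite{BAP}, the space $BV(\mathbb{R}^n)$ is a dual Banach space, at least up to isomorphism, and it has the BAP. The problem, taken from \cite{BAP}, is to decide whether $BV(\mathbb{R}^n)$ with this norm has the MAP. The answer is yes in every dimension.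

\begin{theorem}\label{thm:main}
For every $n\ge1$, the space $BV(\mathbb{R}^n)$ with the norm $\|u\|_{BV}=\|u\|_{1}+|Du|(\mathbb{R}^n)$ has the metric approximation property.
\end{theorem}

The proof does not use the BAP of $BV(\mathbb{R}^n)$ or its dual structure. Its only deep input is Alberti's rank-one theorem (Theorem~\ref{thm:alberti} below).

Compact sets and the exact bound $\|S\|\le1$ can be removed from the definition of the MAP at once.

\begin{lemma}\label{lem:finite}
Suppose that for all $x_1,\dots,x_m\in X$ and $\varepsilon>0$ there is a finite-rank operator $T$ on $X$ with $\|T\|\le1+\varepsilon$ and $\|Tx_i-x_i\|\le\varepsilon$ for all $i$. Then $X$ has the MAP.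
\end{lemma}

\begin{proof}
Let $K$ be compact, let $\varepsilon'>0$, and let $x_1,\dots,x_m$ be an $\varepsilon'$-net of $K$. For $T$ as in the hypothesis, $S=T/(1+\varepsilon)$ satisfies $\|S\|\le1$ and $\|Sx_i-x_i\|\le\varepsilon+\varepsilon\|x_i\|$. Hence $\|Sx-x\|\le2\varepsilon'+\varepsilon(1+\max_i\|x_i\|)$ for $x\in K$, and we choose first $\varepsilon'$ and then $\varepsilon$ small.
\end{proof}

To see what to expect, consider the two spaces from which the norm is built. Finite $\mathbb{R}^n$-valued measures, normed by total variation, have the MAP. Given $\kappa_1,\dots,\kappa_m$, put $\lambda=\sum_i|\kappa_i|$, write $\kappa_i=f_i\lambda$, and choose disjoint Borel sets $A_1,\dots,A_L$ of positive $\lambda$-measure such that each $f_i$ is within $\varepsilon$ in $L^1(\lambda)$ of a function $g_i$ that is constant on every $A_l$ and zero elsewhere. The averaging operator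
\[
S\kappa=\sum_l\kappa(A_l)\,\frac{\lambda|_{A_l}}{\lambda(A_l)}
\]
is a contraction and fixes $g_i\lambda$, so $\|S\kappa_i-\kappa_i\|\le2\varepsilon$. The same formula, with $\lambda$ the Lebesgue measure and $A_l$ of finite measure, shows that $L^1(\mathbb{R}^n)$ has the MAP. The map $v\mapsto(v,Dv)$ identifies $BV(\mathbb{R}^n)$ isometrically with a subspace of the $\ell^1$-sum of these two spaces, and this suggests a positive answer. But averaging does not respect the subspace: the average of $v$ is a step function, and its derivative has nothing to do with the average of $Dv$.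

An operation that does act on $v$ and on $Dv$ in the same way is convolution with a probability density $\chi$, since $D(\chi*v)=\chi*Dv$. It is a contraction of $BV(\mathbb{R}^n)$, and as $\chi$ concentrates it converges to the identity on the Sobolev space $W^{1,1}(\mathbb{R}^n)$ of those $u$ for which $Du$ is absolutely continuous. It fails on all other functions. Write $Du=D^au+D^su$ for the decomposition into the parts absolutely continuous and singular with respect to Lebesgue measure. For every $f\in W^{1,1}$ the measures $Df-D^au$ and $D^su$ are mutually singular, so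
\[
\|f-u\|_{BV}\ge|D^su|(\mathbb{R}^n).
\]
An operator that approximates $u$ in norm must therefore reproduce the singular measure $D^su$ itself, at its exact location. No countable family of operators of finite rank can do this for all $u$, since $BV$ is not separable: on the line, $\|\mathbf{1}_{(0,a)}-\mathbf{1}_{(0,b)}\|_{BV}\ge2$ for $0<a<b$.

The construction combines the two operations. Given $u_1,\dots,u_m$, we split the derivative of an arbitrary $v$ into the part that lives where the $D^su_i$ live and the rest. The rest is convolved. The first part is averaged over small boxes with respect to the singular measure. The work lies in showing that the resulting measure is, up to a small error, the derivative of $\chi*v$ plus a finite-rank correction.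

Section~\ref{sec:prelim} recalls the facts on measures and $BV$ functions that are needed. Section~\ref{sec:models} works out the construction on the line and for a straight jump in the plane. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to Proposition~\ref{prop:main}, which is proved in Sections~\ref{sec:singular}--\ref{sec:end}.

\section{Measures and functions of bounded variation}\label{sec:prelim}

\subsection*{Measures}
We write $|A|$ for the Lebesgue measure of $A\subset\mathbb{R}^n$ and $\mathcal{M}$ for the space of finite signed Borel measures on $\mathbb{R}^n$. For a scalar or vector measure $\kappa$, $|\kappa|$ is its total variation measure, $\|\kappa\|=|\kappa|(\mathbb{R}^n)$, and $\kappa|_A$ is the restriction to a Borel set $A$. A function $f\in L^1$ is identified with the measure $f\,dx$. Thus $\|v\|_{BV}=\|v\|_1+\|Dv\|$. A linear operator on $\mathcal{M}$ acts on vector measures componentwise. An operator on $L^1$ or $\mathcal{M}$ is \emph{positive} if it maps nonnegative elements to nonnegative elements.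

If $\lambda\ge0$ is a finite measure or the Lebesgue measure, every finite scalar or vector measure is uniquely a sum $\kappa=h\lambda+\pi$ with $h\in L^1(\lambda)$ and $\pi\perp\lambda$. We call $h\lambda$ the \emph{$\lambda$-absolutely continuous part} of $\kappa$. The maps $\kappa\mapsto h\lambda$ and $\kappa\mapsto\pi$ are linear and positive on $\mathcal{M}$, and $|h\lambda|=|h|\lambda$. In particular $\kappa=\vartheta|\kappa|$ with $|\vartheta|=1$. If $\kappa\perp\kappa'$, then $\|\kappa+\kappa'\|=\|\kappa\|+\|\kappa'\|$. Finite Borel measures on $\mathbb{R}^n$ are inner regular with respect to compact sets. If $k(x,y)$ is a bounded Borel function, Fubini's theorem gives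
\begin{equation}\label{eq:kernel}
\Big\|\int k(\cdot,y)\,d\kappa(y)\Big\|_1\le\sup_y\int|k(x,y)|\,dx\;\|\kappa\|.
\end{equation}

\subsection*{Calculus in $BV$}
We use four standard facts.
\begin{itemize}
\item[(B1)] \emph{Duality.} For $v\in BV(\mathbb{R}^n)$, $\|Dv\|$ is the supremum of $\int v\operatorname{div}\psi\,dx$ over $\psi\in C_c^\infty(\mathbb{R}^n;\mathbb{R}^n)$ with $|\psi|\le1$.
\item[(B2)] \emph{Convolution.} If $\chi$ is Lipschitz with compact support and $v\in BV(\mathbb{R}^n)$, then $\chi*v\in W^{1,1}(\mathbb{R}^n)$ and $\nabla(\chi*v)=\chi*Dv$, where $(\chi*\kappa)(x)=\int\chi(x-y)\,d\kappa(y)$.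
\item[(B3)] \emph{Product rule.} If $\zeta$ is Lipschitz with compact support and $f$ is locally of bounded variation, then $\zeta f\in BV(\mathbb{R}^n)$ and $D(\zeta f)=\zeta\,Df+f\nabla\zeta\,dx$. For smooth $\zeta$ this is the definition of $Df$ tested with $\zeta\psi$. For Lipschitz $\zeta$ one mollifies: the mollifications converge uniformly, their gradients converge boundedly and almost everywhere, and both sides pass to the limit as distributions.
\item[(B4)] \emph{One variable.} If $f\in L^1(t_0,t_1)$ has as derivative a finite measure $\kappa$ on $(t_0,t_1)$, there is a constant $c$ with $f(t)=c+\kappa((t_0,t))$ for almost every $t$. Indeed, $t\mapsto\kappa((t_0,t))$ has derivative $\kappa$ by Fubini's theorem, and a distribution on an interval with zero derivative is constant.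
\end{itemize}

All estimates of a function by its derivative in this paper come from the following inequality.

\begin{lemma}\label{lem:translation}
Let $\Omega\subset\mathbb{R}^n$ be open and convex, $w\in BV(\mathbb{R}^n)$ and $h\in\mathbb{R}^n$. Then
\[
\int_{\Omega\cap(\Omega-h)}|w(x+h)-w(x)|\,dx\le|h\cdot Dw|(\Omega).
\]
\end{lemma}

\begin{proof}
Let $C\subset\Omega\cap(\Omega-h)$ be compact. The set $C'=\{x+rh:x\in C,\ 0\le r\le1\}$ is compact and, by convexity, contained in $\Omega$. Let $\psi_\epsilon$ be a smooth probability density supported in $\{|z|\le\epsilon\}$, with $\epsilon$ so small that the closed $\epsilon$-neighborhood of $C'$ lies in $\Omega$, and let $w_\epsilon=\psi_\epsilon*w$. Then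
\[
\int_C|w_\epsilon(x+h)-w_\epsilon(x)|\,dx\le\int_0^1\!\!\int_{C+rh}|h\cdot\nabla w_\epsilon|\,dx\,dr\le\int_{C'}\psi_\epsilon*|h\cdot Dw|\,dx\le|h\cdot Dw|(\Omega).
\]
Let $\epsilon\to0$, using $w_\epsilon\to w$ in $L^1$, and then let $C$ exhaust $\Omega\cap(\Omega-h)$.
\end{proof}

\begin{corollary}\label{cor:translation}
\begin{itemize}
\item[(a)] Let $\chi$ be a probability density supported in $\{|z|\le R\}$. Then $\|\chi*v-v\|_1\le R\|Dv\|$ for $v\in BV(\mathbb{R}^n)$.
\item[(b)] Let $e$ be a unit vector and let $z\in BV(\mathbb{R}^n)$ vanish outside a slab $\{t_0\le x\cdot e\le t_0+\eta\}$. Then $2\|z\|_1\le\eta\|Dz\|$.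
\item[(c)] Let $n\ge2$, let $q=q'\times I$ be a box in orthonormal coordinates $x=(x',x_n)$ such that $q'$ is a cube of side $s$, and let $q^\circ$ be its interior. For $w\in BV(\mathbb{R}^n)$ put $\bar w(t)=|q'|^{-1}\int_{q'}w(x',t)\,dx'$. Then
\[
\int_q|w(x)-\bar w(x_n)|\,dx\le s\sum_{i<n}|D_iw|(q^\circ).
\]
\end{itemize}
\end{corollary}

\begin{proof}
(a) We have $\|\chi*v-v\|_1\le\int\chi(h)\|v(\cdot-h)-v\|_1\,dh$, and Lemma~\ref{lem:translation} with $\Omega=\mathbb{R}^n$ bounds the inner norm by $|h|\,\|Dv\|$.

(b) The functions $z$ and $z(\cdot+\eta e)$ are supported in slabs that meet in a null set, so $2\|z\|_1=\|z(\cdot+\eta e)-z\|_1\le\eta\|Dz\|$.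

(c) Let $b_i$ be the $i$-th coordinate vector, and let $A_i$ be the operator on $L^1(q)$ that averages over $x_i$, for $i<n$. By Lemma~\ref{lem:translation},
\[
\|w-A_iw\|_{L^1(q)}\le\frac1s\int_{-s}^{s}\int_{q^\circ\cap(q^\circ-rb_i)}|w(x+rb_i)-w(x)|\,dx\,dr\le\frac1s\int_{-s}^s|r|\,dr\;|D_iw|(q^\circ),
\]
and the right side equals $s|D_iw|(q^\circ)$. The $A_i$ are contractions of $L^1(q)$, $A_1\cdots A_{n-1}w=\bar w(x_n)$, and $w-A_1\cdots A_{n-1}w=\sum_{i<n}A_1\cdots A_{i-1}(w-A_iw)$.
\end{proof}

The first inequality in the proof of (a) also shows that $\|\chi*f-f\|_1\le\sup_{|h|\le R}\|f(\cdot-h)-f\|_1$ for $f\in L^1$. This tends to $0$ with $R$, whatever the shape of $\chi$.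

\subsection*{The rank-one theorem}
For $V=(v_1,\dots,v_k)$ with $v_i\in BV(\mathbb{R}^n)$ let $D^sV$ be the $k\times n$ matrix-valued measure with rows $D^sv_i$, and let $|D^sV|$ be its total variation for the Euclidean norm on matrices.

\begin{theorem}[Alberti \cite{Alberti}; another proof is in \cite{MV}]\label{thm:alberti}
The density of $D^sV$ with respect to $|D^sV|$ is a matrix of rank one at $|D^sV|$-almost every point.
\end{theorem}

For $n=1$ the density is a nonzero column and there is nothing to prove. For $V=a\mathbf{1}_E$ with $a\in\mathbb{R}^k\setminus\{0\}$ and $E$ a smooth bounded domain, the divergence theorem shows that the rows of the density are multiples of the normal to $\partial E$. The theorem says that every singular derivative has such a ``normal'', common to all components.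

\section{Model cases}\label{sec:models}

\subsection*{One jump on the line}
Let $n=1$, and suppose that the functions to be approximated have derivatives whose singular parts are multiples of the Dirac mass $\delta_0$. Let $\chi(r)=s^{-1}(1-|r|/s)_+$ be the tent of width $s$, let $H=\mathbf{1}_{(0,\infty)}$, and put $z=H-\chi*H$. Then $z$ vanishes for $|t|\ge s$, $|z|\le\frac12$ almost everywhere, and so $\|z\|_1\le s$; moreover $Dz=\delta_0-\chi\,dt$. For $v\in BV(\mathbb{R})$ let $c(v)=Dv(\{0\})$, split $Dv=\sigma+\tau$ with $\sigma=c(v)\delta_0$, and define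
\[
T_0v=\chi*v+c(v)\,z .
\]
Since $\chi*\sigma=c(v)\chi$, the correction removes the smoothed jump and puts the true jump back:
\[
D(T_0v)=\chi*\tau+c(v)\chi+c(v)(\delta_0-\chi)=\chi*\tau+\sigma .
\]
Hence $\|D(T_0v)\|\le\|\tau\|+\|\sigma\|=\|Dv\|$ and $\|T_0v\|_1\le\|v\|_1+s\|Dv\|$, so $\|T_0\|\le1+s$. If $Du=f\,dt+c\,\delta_0$, then $\|T_0u-u\|_{BV}\le\|\chi*u-u\|_1+s|c|+\|\chi*f-f\|_1\to0$ as $s\to0$.

The correction is small in $L^1$ but not in $BV$, since $\|Dz\|=2$. The triangle inequality gives only $\|T_0\|\le3+s$. The constant $1$ comes from a cancellation, which is expressed by the identity $D(T_0v)=\mathcal{P}(Dv)$ for the positive, mass-preserving operator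
\[
\mathcal{P}\kappa=\chi*\big(\kappa-\kappa(\{0\})\delta_0\big)+\kappa(\{0\})\delta_0 .
\]
The convolution is not of finite rank, but this is a soft matter, settled in Section~\ref{sec:end} by truncating and discretizing its kernel.

\subsection*{A diffuse singular measure on the line}
Let $\mu\ge0$ be a singular measure with compact support and without atoms, and let $\sigma$ be the $\mu$-absolutely continuous part of $Dv$. Now $\sigma$ ranges over an infinite-dimensional space, since $g\mu$ is a derivative for every $g\in L^1(\mu)$ with $\int g\,d\mu=0$. A finite-rank operator cannot restore $\sigma$, only its averages. Partition the line into intervals $q$ of length $s$. For $\mu(q)>0$ the function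
\[
z_q(t)=\mu\big(q\cap(-\infty,t)\big)-\frac{\mu(q)}{|q|}\,\big|q\cap(-\infty,t)\big|
\]
vanishes outside $q$, and $Dz_q=\mu|_q-\frac{\mu(q)}{|q|}\mathbf{1}_q\,dt$. Adding $\sum_q\frac{\sigma(q)}{\mu(q)}z_q$ creates the averaged measure $\sum_q\sigma(q)\,\mu|_q/\mu(q)$ and removes the step function $\sum_q\sigma(q)\mathbf{1}_q/|q|$. What has to be removed, however, is $\chi*\sigma$. The two agree after averaging over shifts of the partition. If the grid is shifted by a uniformly distributed amount, two points $x,y$ fall into the same interval with probability $(1-|x-y|/s)_+$, so the mean of $\sum_q\mathbf{1}_q(x)\mathbf{1}_q(y)/|q|$ is exactly $\chi(x-y)$. This is why we smooth with tents. To keep the rank finite we shall use finitely many shifts and accept a small error.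

\subsection*{A straight jump in the plane}
For $n\ge2$ one wants a function $z_q$ supported in a box $q$ whose derivative is $e\mu|_q-e\frac{\mu(q)}{|q|}\mathbf{1}_q\,dx$, where $e$ is the direction of the singular derivative. No such function exists: if $z\in BV$ has compact support and $h\cdot Dz=0$ for a vector $h\neq0$ orthogonal to $e$, then $z$ is invariant under translation by all multiples of $h$ by Lemma~\ref{lem:translation}, hence zero. The identity can hold only up to an error.

Let $n=2$, $e=(0,1)$, let $\mu$ be the length measure on the axis $\{x_2=0\}$, and let $q=[0,s)\times[-\eta/2,\eta/2)$, so that $\mu(q)=s$ and $\mu(q)/|q|=1/\eta$. Put $p(t)=H(t)-\frac12-t/\eta$ for $|t|<\eta/2$ and $p(t)=0$ otherwise. Then $p$ is continuous at $\pm\eta/2$, its derivative is $\delta_0-\eta^{-1}\mathbf{1}_{(-\eta/2,\eta/2)}\,dt$, and $\int|p|\,dt=\eta/4$. For $z_q(x)=\mathbf{1}_{(0,s)}(x_1)\,p(x_2)$ we get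
\[
D_2z_q=\mu|_q-\frac{\mu(q)}{|q|}\mathbf{1}_q\,dx,\qquad D_1z_q=(\delta_0-\delta_s)\otimes p\,dt,\qquad\|D_1z_q\|=\frac\eta2=\frac{\eta}{2s}\,\mu(q).
\]
The error comes from cutting off on the lateral sides. In a square it is half the mass of $\mu$ in the box. It is small relative to $\mu(q)$ exactly when $\eta\ll s$. So the boxes must be flat, with the short side along $e$, and the smoothing kernel must be the tent of the same shape. Where $e$ changes, the kernel changes, and the kernels have to be glued together.

\section{Reduction to positive operators}\label{sec:reduction}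

The first model case shows the form of statement to aim for.

\begin{proposition}\label{prop:main}
Let $u_1,\dots,u_m\in BV(\mathbb{R}^n)$ and $\varepsilon\in(0,1)$. There are a bounded finite-rank operator $T$ on $BV(\mathbb{R}^n)$ and positive linear operators $\mathcal{Q}\colon L^1\to L^1$ and $\mathcal{P}\colon\mathcal{M}\to\mathcal{M}$ of norm at most $1+\varepsilon$ such that, for all $v\in BV(\mathbb{R}^n)$ and $1\le i\le m$,
\[
\|Tv-\mathcal{Q}v\|_1\le\varepsilon\|v\|_{BV},\qquad\|D(Tv)-\mathcal{P}(Dv)\|\le\varepsilon\|v\|_{BV},\qquad\|Tu_i-u_i\|_{BV}\le\varepsilon .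
\]
\end{proposition}

Positivity of $\mathcal{P}$ ensures that its norm does not grow when it acts on vector measures.

\begin{lemma}\label{lem:positive}
If $\mathcal{P}$ is a positive linear operator on $\mathcal{M}$ and $\kappa$ is a finite $\mathbb{R}^n$-valued measure, then $|\mathcal{P}\kappa|\le\mathcal{P}|\kappa|$.
\end{lemma}

\begin{proof}
For a unit vector $\xi$ we have $\xi\cdot\kappa\le|\kappa|$, hence $\xi\cdot\mathcal{P}\kappa=\mathcal{P}(\xi\cdot\kappa)\le\mathcal{P}|\kappa|$. Write $\mathcal{P}\kappa=\vartheta|\mathcal{P}\kappa|$ with $\vartheta$ Borel and $|\vartheta|=1$ everywhere. Let $(\xi_k)$ be a dense sequence in the unit sphere and $\epsilon>0$. Let $A_k$ be the set of points at which $k$ is the first index with $\xi_k\cdot\vartheta\ge1-\epsilon$. The $A_k$ form a Borel partition of $\mathbb{R}^n$, and for every Borel set $A$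
\[
(1-\epsilon)|\mathcal{P}\kappa|(A)\le\sum_k(\xi_k\cdot\mathcal{P}\kappa)(A\cap A_k)\le\sum_k(\mathcal{P}|\kappa|)(A\cap A_k)=(\mathcal{P}|\kappa|)(A).
\]
Let $\epsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
By Lemma~\ref{lem:positive}, $\|\mathcal{P}(Dv)\|\le\|\mathcal{P}|Dv|\|\le(1+\varepsilon)\|Dv\|$. Therefore
\[
\|Tv\|_{BV}\le(1+\varepsilon)\|v\|_1+(1+\varepsilon)\|Dv\|+2\varepsilon\|v\|_{BV}=(1+3\varepsilon)\|v\|_{BV},
\]
and Lemma~\ref{lem:finite} applies.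
\end{proof}

\section{The direction of the singular part}\label{sec:singular}

From now on $u_1,\dots,u_m$ and $\varepsilon\in(0,1)$ are fixed. Put
\[
\lambda=\sum_{i=1}^m|D^su_i|,\qquad\Lambda=\|\lambda\|,\qquad U=\max_i\|u_i\|_{BV},\qquad D^au_i=f_i\,dx .
\]
Define $\rho,\omega,\delta>0$ and choose an integer $M$ by
\begin{equation}\label{eq:parameters}
\sqrt\rho=\frac{\varepsilon}{24n^2(1+\Lambda+U)},\qquad\omega=18n^2\sqrt\rho,\qquad\delta=\frac{\rho^5}{3m},\qquad M\ge\frac{n2^n}{\rho}.
\end{equation}
Then $\delta\le\rho\le\sqrt\rho\le\frac1{24}$ and $\omega\le1$. The number $\rho$ governs the shape of the boxes, $\omega$ will be the relative error of the correctors, $\delta$ is the precision with which directions are frozen, and $M^n$ is the number of shifted grids. The remaining objects are chosen in this order: compact sets $K_j$, cutoff functions $\varphi_j$, a scale $s$, and a discretization of the smoothing kernel. If $\lambda=0$, take $J=0$ below; all sums over $j\ge1$ are then empty.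

The rank-one theorem is used twice: for the given functions, and for the given functions together with an arbitrary $v$.

\begin{lemma}\label{lem:direction}
There are Borel functions $\nu\colon\mathbb{R}^n\to S^{n-1}$ and $a_1,\dots,a_m\colon\mathbb{R}^n\to\mathbb{R}$ with $\sum_i|a_i|=1$ everywhere and $D^su_i=a_i\nu\lambda$. For every $v\in BV(\mathbb{R}^n)$ the $\lambda$-absolutely continuous part of $Dv$ has the form $g\nu\lambda$ with a scalar function $g\in L^1(\lambda)$.
\end{lemma}

\begin{proof}
For $V=(u_1,\dots,u_m)$ we have $|D^su_i|\le|D^sV|\le\lambda$, so $|D^sV|$ and $\lambda$ have the same null sets. By Theorem~\ref{thm:alberti} the density of $D^sV$ with respect to $\lambda$ has rank one $\lambda$-almost everywhere. Let $\nu$ be its first nonzero row, normalized; the $i$-th row is then $a_i\nu$ with $a_i$ Borel. From $|D^su_i|=|a_i|\lambda$ we get $\sum_i|a_i|=1$ $\lambda$-almost everywhere, and we redefine $\nu$ and $a_i$ on a $\lambda$-null Borel set.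

Let $h\lambda$ be the $\lambda$-absolutely continuous part of $Dv$. Since $\lambda\perp dx$, we have $D^av\perp\lambda$, so $D^sv=h\lambda+\pi$ with $\pi\perp\lambda$. Let $W=(u_1,\dots,u_m,v)$ and $\gamma=|D^sW|$. Then $\lambda\ll\gamma$ and $D^sv\ll\gamma$, hence $\pi\ll\gamma$. There is a Borel set $N$ that carries $\lambda$ and has $|\pi|(N)=0$; on $N$ the density $d\pi/d\gamma$ vanishes $\gamma$-almost everywhere. So at $\lambda$-almost every point the following holds: $d\lambda/d\gamma>0$, the matrix $dD^sW/d\gamma$ has rank one, its first $m$ rows are $a_i\nu\,d\lambda/d\gamma$ and are not all zero, and its last row is $h\,d\lambda/d\gamma$. Thus $h$ is parallel to $\nu$, and $g=h\cdot\nu$.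
\end{proof}

Flat boxes need a constant direction, so we freeze $\nu$ and the $a_i$ on finitely many compact sets. Compactness gives a positive distance between the sets, which leaves room to change the kernel.

\begin{lemma}\label{lem:K}
There are disjoint compact sets $K_1,\dots,K_J$ with $|K_j|=0$ and $\lambda(K_j)>0$, unit vectors $e_j$, and numbers $a_i^j$ with $\sum_i|a_i^j|=1$ such that, with $K=\bigcup_jK_j$,
\begin{equation}\label{eq:K}
\lambda(\mathbb{R}^n\setminus K)\le\delta,\qquad|\nu-e_j|\le\delta\ \text{ and }\ |a_i\nu-a_i^je_j|\le2\delta\ \text{ on }K_j .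
\end{equation}
\end{lemma}

\begin{proof}
Let $N$ be a Lebesgue-null Borel set that carries $\lambda$. Partition the compact set $S^{n-1}\times\{a\in\mathbb{R}^m:\sum_i|a_i|=1\}$ into finitely many Borel pieces of diameter at most $\delta$. Intersect their preimages under $(\nu,a_1,\dots,a_m)$ with $N$, and let $E_1,\dots,E_J$ be those intersections that have positive $\lambda$-measure. Let $(e_j,a^j)$ be a point of the piece that corresponds to $E_j$. By inner regularity there are compact $K_j\subset E_j$ with $\lambda(K_j)>0$ and $\lambda(E_j\setminus K_j)\le\delta/J$. On $K_j$ we have $|\nu-e_j|\le\delta$ and $|a_i-a_i^j|\le\delta$, hence $|a_i\nu-a_i^je_j|\le|a_i||\nu-e_j|+|a_i-a_i^j|\le2\delta$.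
\end{proof}

Let $\mu_j=\lambda|_{K_j}$. On the line the correctors were primitives of measures. In higher dimension we need a function whose derivative is close to $e_j\mu_j$ near $K_j$, and the given functions supply it. Choose $i_j$ with $|a^j_{i_j}|\ge1/m$ and put $w_j=u_{i_j}/a^j_{i_j}$. Since $|K_j|=0$, the measure $D^aw_j$ does not charge $K_j$, so $Dw_j|_{K_j}=(a_{i_j}/a_{i_j}^j)\nu\mu_j$, and \eqref{eq:K} gives
\begin{equation}\label{eq:wK}
|Dw_j-e_j\mu_j|(K_j)\le m\int_{K_j}|a_{i_j}\nu-a^j_{i_j}e_j|\,d\lambda\le2m\delta\,\|\mu_j\|.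
\end{equation}

\subsection*{Splitting of measures}
For a scalar or vector measure $\kappa$ let $\kappa_j$ $(1\le j\le J)$ be the restriction to $K_j$ of its $\lambda$-absolutely continuous part, and let $\kappa_{\mathrm r}=\kappa-\sum_j\kappa_j$ be the rest. The rest is the sum of the part of $\kappa$ singular to $\lambda$ and the restriction to $\mathbb{R}^n\setminus K$ of the absolutely continuous part. So the maps $\kappa\mapsto\kappa_j$ and $\kappa\mapsto\kappa_{\mathrm r}$ are linear and positive on $\mathcal{M}$, the pieces are mutually singular, and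
\begin{equation}\label{eq:split}
\|\kappa\|=\|\kappa_{\mathrm r}\|+\sum_{j\ge1}\|\kappa_j\|.
\end{equation}
For $v\in BV(\mathbb{R}^n)$ we write $\sigma_j=\sigma_j(v)=(Dv)_j$ and $\tau=\tau(v)=(Dv)_{\mathrm r}$. By Lemma~\ref{lem:direction}, $\sigma_j=g\nu\mu_j$. The vector $e_j(e_j\cdot\nu)$ is the point of the line $\mathbb{R}e_j$ nearest to $\nu$, so $|\nu-e_j(e_j\cdot\nu)|\le|\nu-e_j|\le\delta$ on $K_j$. Integrating against $g\mu_j$, we obtain for every Borel set $A$
\begin{equation}\label{eq:parallel}
\big|\sigma_j(A)-e_j\big(e_j\cdot\sigma_j(A)\big)\big|\le\delta\,|\sigma_j|(A).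
\end{equation}
We take the $\lambda$-absolutely continuous part, and not the whole restriction $Dv|_{K_j}$, because Lemma~\ref{lem:direction} says nothing about the direction of $Dv$ on $\lambda$-null sets.

\section{Correctors in flat boxes}\label{sec:correctors}

This section is independent of the sets $K_j$. Let $e$ be a unit vector, $\mu\ge0$ a finite measure, $w\in BV(\mathbb{R}^n)$ and $s\in(0,1)$. Use orthonormal coordinates $x=(x',x_n)$ with $x_n=x\cdot e$, and put
\[
s_1=\dots=s_{n-1}=s,\qquad s_n=\eta=\rho^2s .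
\]
A \emph{flat box} is a set $q=\prod_{i=1}^n[c_i,c_i+s_i)$. Its \emph{frame} $\partial_\rho q$ is the set of $x\in q$ such that, for some $i$, the number $x_i$ is at distance less than $\rho s_i$ from $c_i$ or from $c_i+s_i$; see Figure~\ref{fig:box}. The frame contains $q\setminus q^\circ$, and $|\partial_\rho q|\le2n\rho|q|$. Put $\alpha(q)=|Dw-e\mu|(q^\circ)$. We call $q$ \emph{good} (for $e,\mu,w$) if
\begin{equation}\label{eq:good}
\mu(q)>0,\qquad\alpha(q)\le\rho^4\mu(q),\qquad\mu(\partial_\rho q)\le\sqrt\rho\,\mu(q),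
\end{equation}
and \emph{bad} otherwise.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!25] (0,0) rectangle (9,2);
\fill[white] (1.2,0.3) rectangle (7.8,1.7);
\draw (0,0) rectangle (9,2);
\draw[dashed] (1.2,0.3) rectangle (7.8,1.7);
\draw[very thick] (-0.6,0.9) .. controls (3,1.2) and (6,0.75) .. (9.6,1.05) node[right]{$\mu$};
\draw[->] (4.5,1.0) -- (4.5,1.55) node[right]{$e$};
\draw[<->] (0,-0.3) -- (9,-0.3) node[midway,below]{$s$};
\draw[<->] (-0.9,0) -- (-0.9,2) node[midway,left]{$\eta=\rho^2s$};
\draw[<->] (0,2.25) -- (1.2,2.25) node[midway,above]{$\rho s$};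
\draw[<->] (9.3,1.7) -- (9.3,2) node[midway,right]{$\rho\eta$};
\end{tikzpicture}
\caption{A flat box in the plane with sides $s$ and $\eta=\rho^2s$, the short side along $e$ (not to scale). The shaded region is the frame, on which the cutoff function decreases from $1$ to $0$. The thick curve stands for the support of the measure $\mu$; in a good box only a small fraction of its mass lies in the frame.}\label{fig:box}
\end{figure}

\begin{lemma}\label{lem:corrector}
If $q$ is good, there is $z_q\in BV(\mathbb{R}^n)$, vanishing outside $q$, with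
\[
Dz_q=e\,\mu|_q-e\,\frac{\mu(q)}{|q|}\mathbf{1}_q\,dx+r_q,\qquad\|r_q\|\le\omega\,\mu(q),\qquad\|z_q\|_1\le3s\,\mu(q).
\]
\end{lemma}

The corrector will be $z_q=\zeta(w-p)$, with $p$ an affine function of $x_n$ of slope $\mu(q)/|q|$ and $\zeta$ a cutoff function. The measure $\mu$ has to come from $w$. A function of $x_n$ alone would not do: if $\mu$ is the length measure on a slightly tilted line in the plane, the mass of $\mu$ in $q$ below height $t$ is a Lipschitz function of $t$, so its derivative is singular to $\mu$. The difficulty is the term $(w-p)\nabla\zeta$. It is small because $w$ is nearly a function of $x_n$ in $q$, and because this function nearly agrees with $p$ near the top and the bottom of the box.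

\begin{proof}
Write $q=q'\times[t_0,t_0+\eta)$, $I=(t_0,t_0+\eta)$, $\alpha=\alpha(q)$, $\beta=\mu(\partial_\rho q)$ and $\bar\mu=\mu(q)/|q|$, so that $\bar\mu\eta=\mu(q)/|q'|$. For $t\in I$ let
\[
\bar w(t)=|q'|^{-1}\int_{q'}w(x',t)\,dx',\qquad G(t)=|q'|^{-1}\mu\{x\in q^\circ:x_n<t\}.
\]
For $n=1$ there is no variable $x'$; we read $|q'|=1$ and $\bar w=w$, and the tangential terms below are absent.

\emph{Step 1: $w$ is nearly a function of $x_n$.} For $i<n$ the measure $D_iw$ is a component of $Dw-e\mu$, because the $i$-th coordinate of $e$ is zero. So $|D_iw|(q^\circ)\le\alpha$, and Corollary~\ref{cor:translation}(c) gives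
\begin{equation}\label{eq:tangential}
\int_q|w(x)-\bar w(x_n)|\,dx\le ns\,\alpha .
\end{equation}

\emph{Step 2: the profile $\bar w$.} Let $\phi\in C_c^\infty(I)$, and let $\xi_k\in C_c^\infty(\operatorname{int}q')$ with $0\le\xi_k\uparrow1$ on $\operatorname{int}q'$. Testing $D_nw$ with $\xi_k(x')\phi(x_n)$ and using dominated convergence on both sides, we get
\[
|q'|\int_I\bar w\,\phi'\,dt=\lim_k\int w\,\xi_k(x')\phi'(x_n)\,dx=-\lim_k\int\xi_k(x')\phi(x_n)\,dD_nw=-\int_{q^\circ}\phi(x_n)\,dD_nw .
\]
So the derivative of $|q'|\bar w$ on $I$ is the image of $(e\cdot Dw)|_{q^\circ}$ under $x\mapsto x_n$. The derivative of $|q'|G$ is the image of $\mu|_{q^\circ}$. Since $|e\cdot Dw-\mu|\le|Dw-e\mu|$, the derivative of $\bar w-G$ has total variation at most $\alpha/|q'|$ on $I$. By (B4) there is a constant $c$ with $|\bar w-G-c|\le\alpha/|q'|$ almost everywhere on $I$. Put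
\[
p(t)=c+\bar\mu\,(t-t_0),\qquad t\in\mathbb{R},
\]
so that $|\bar w-p|\le\alpha/|q'|+|G-\bar\mu(t-t_0)|$. On $I$ both $|q'|G(t)$ and $|q'|\bar\mu(t-t_0)$ lie in $[0,\mu(q)]$. For $t<t_0+\rho\eta$ the first is at most $\beta$, because $\{x\in q^\circ:x_n<t\}\subset\partial_\rho q$, and the second is at most $\rho\mu(q)$. For $t>t_0+\eta-\rho\eta$ we have
\[
0\le\mu(q)-|q'|G(t)=\mu(q\setminus q^\circ)+\mu\{x\in q^\circ:x_n\ge t\}\le\beta,
\]
as the two sets are disjoint subsets of the frame, and $0\le\mu(q)-|q'|\bar\mu(t-t_0)\le\rho\mu(q)$. Let $I_\rho$ be the set of points of $I$ at distance less than $\rho\eta$ from an end. We have shown that, almost everywhere,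
\begin{equation}\label{eq:profile}
|\bar w-p|\le\frac{\alpha+\mu(q)}{|q'|}\ \text{ on }I,\qquad|\bar w-p|\le\frac{\alpha+\beta+\rho\mu(q)}{|q'|}\ \text{ on }I_\rho .
\end{equation}

\emph{Step 3: the cutoff.} Let $\zeta(x)=\prod_i\zeta_i(x_i)$, where $\zeta_i$ is the continuous function that vanishes outside $(c_i,c_i+s_i)$, equals $1$ on $[c_i+\rho s_i,c_i+s_i-\rho s_i]$, and is linear on the two remaining intervals. Then $0\le\zeta\le1$, $\zeta=0$ outside $q^\circ$, $\zeta=1$ on $q\setminus\partial_\rho q$, and $|\partial_i\zeta|\le1/(\rho s_i)$. Moreover $\partial_n\zeta=0$ almost everywhere outside $q'\times I_\rho$. Let $z_q(x)=\zeta(x)\,(w(x)-p(x_n))$. By (B3),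
\[
Dz_q=\zeta\,Dw-\zeta\bar\mu\,e\,dx+(w-p)\nabla\zeta\,dx,
\]
and since $\zeta\mu=\zeta\mu|_q$, the remainder in the statement is
\[
r_q=\zeta\,(Dw-e\mu)-(1-\zeta)\,e\,\mu|_q+(1-\zeta)\bar\mu\,e\,\mathbf{1}_q\,dx+(w-p)\nabla\zeta\,dx .
\]
The first three terms have norms at most $\alpha$, $\beta$ and $\bar\mu|\partial_\rho q|\le2n\rho\,\mu(q)$. For the last term let $\nabla'=(\partial_1,\dots,\partial_{n-1})$, so that $|\nabla'\zeta|\le n/(\rho s)$. By \eqref{eq:tangential}, \eqref{eq:profile}, $|I|=\eta$, $|I_\rho|=2\rho\eta$ and $\eta=\rho^2s$,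
\begin{align}
\int|w-p|\,|\nabla'\zeta|\,dx&\le\frac{n}{\rho s}\big[ns\alpha+\eta(\alpha+\mu(q))\big]=\frac{n^2\alpha}{\rho}+n\rho\,(\alpha+\mu(q)),\label{eq:lateral}\\
\int|w-p|\,|\partial_n\zeta|\,dx&\le\frac1{\rho\eta}\big[ns\alpha+2\rho\eta(\alpha+\beta+\rho\mu(q))\big]=\frac{n\alpha}{\rho^3}+2\big(\alpha+\beta+\rho\mu(q)\big).\label{eq:vertical}
\end{align}
In the sum of all bounds the coefficient of $\alpha$ is $3+n^2\rho^{-1}+n\rho+n\rho^{-3}\le6n^2\rho^{-3}$, the coefficient of $\beta$ is $3$, and the coefficient of $\mu(q)$ is $3n\rho+2\rho\le6n^2\rho$. By \eqref{eq:good},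
\[
\|r_q\|\le6n^2\big[\rho^{-3}\alpha+\beta+\rho\mu(q)\big]\le6n^2\big[\rho+\sqrt\rho+\rho\big]\mu(q)\le\omega\,\mu(q).
\]

\emph{Step 4: the $L^1$ norm.} We have $\|Dz_q\|\le(2+\omega)\mu(q)\le3\mu(q)$, and $z_q$ vanishes outside a slab of width $\eta\le s$. Corollary~\ref{cor:translation}(b) gives $\|z_q\|_1\le3s\,\mu(q)$.
\end{proof}

\begin{remark}
The exponents come from two competing terms. In \eqref{eq:lateral} the lateral cutoff costs $n\frac{\eta}{\rho s}\mu(q)$, as in the planar model, and this forces $\eta\ll\rho s$. In \eqref{eq:vertical} the steep vertical cutoff multiplies the tangential oscillation of $w$ and costs $n\frac{s}{\rho\eta}\alpha$. With $\eta=\rho^2s$ this forces $\alpha\ll\rho^3\mu(q)$. The last condition in \eqref{eq:good} controls the mass destroyed by the cutoff.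
\end{remark}

\section{Shifted grids and smoothing}\label{sec:smoothing}

\subsection*{Grids and tent kernels}
Let $s\in(0,1)$; its size is fixed below. For $1\le j\le J$ use orthonormal coordinates with $x_n=x\cdot e_j$ and the side lengths $s_i$ of Section~\ref{sec:correctors}. Let $\Theta=\{0,\frac1M,\dots,\frac{M-1}M\}^n$, and write $\mathbb{E}_\theta=M^{-n}\sum_{\theta\in\Theta}$ for the average over $\Theta$. For $\theta\in\Theta$ let $G^j_\theta$ be the partition of $\mathbb{R}^n$ into the flat boxes $\prod_i[s_i(k_i+\theta_i),s_i(k_i+1+\theta_i))$, $k\in\mathbb{Z}^n$. Put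
\[
\chi_j(z)=\prod_{i=1}^n\frac1{s_i}\Big(1-\frac{|z_i|}{s_i}\Big)_+,\qquad k_j(x,y)=\mathbb{E}_\theta\sum_{q\in G^j_\theta}\frac{\mathbf{1}_q(x)\mathbf{1}_q(y)}{|q|}.
\]
Let $\chi_0$ be given by the same formula in standard coordinates with all $s_i=s$. Each $\chi_j$, $0\le j\le J$, is a Lipschitz probability density supported in $\{|z|\le\sqrt n\,s\}$.

\begin{lemma}\label{lem:tent}
For $1\le j\le J$ and all $y\in\mathbb{R}^n$, $\ \int|k_j(x,y)-\chi_j(x-y)|\,dx\le n2^n/M\le\rho$.
\end{lemma}

\begin{proof}
All boxes have the volume $|q|=\prod_is_i$, and $|q|k_j(x,y)$ is the fraction of $\theta\in\Theta$ for which $x$ and $y$ lie in the same box of $G_\theta^j$. It is the product over $i$ of the fractions $F_i$ of values $\theta_i$ for which $x_i$ and $y_i$ lie in the same cell of the $i$-th one-dimensional grid. Let $a\le b$ be the numbers $x_i,y_i$ in increasing order and $l=(b-a)/s_i$. If $l\ge1$, the numbers are always separated and $F_i=0$. If $l<1$, they are separated if and only if a grid point lies in $(a,b]$, that is, $\theta_i\in(a/s_i,b/s_i]$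 modulo $1$. A half-open arc of length $l$ contains between $Ml-1$ and $Ml+1$ of the $M$ equally spaced points, so $|F_i-(1-l)|\le1/M$. Thus $|q|k_j(x,y)$ and $|q|\chi_j(x-y)$ are products of $n$ factors in $[0,1]$ that differ factorwise by at most $1/M$. The products differ by at most $n/M$, and both vanish unless $|x_i-y_i|<s_i$ for all $i$. For fixed $y$ this region has volume $2^n|q|$.
\end{proof}

\subsection*{Cutoffs and the choice of the scale}
The kernel $\chi_j$ has to be used near $K_j$, and the whole operator has to be localized to a bounded region. Choose $r_0>0$ and $\varphi_1,\dots,\varphi_J\in C_c^\infty(\mathbb{R}^n;[0,1])$ with disjoint supports such that $\varphi_j=1$ on $\{\operatorname{dist}(\cdot,K_j)\le r_0\}$. Choose $\varphi\in C_c^\infty(\mathbb{R}^n;[0,1])$, a dilate of a fixed bump function by a large factor, such that $\varphi=1$ on a ball containing the supports of all $\varphi_j$,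
\begin{equation}\label{eq:phi}
|\nabla\varphi|\le\delta,\qquad\int(1-\varphi)\big(|u_i|+|f_i|\big)\,dx\le\delta\quad(1\le i\le m).
\end{equation}
Put $\varphi_0=\varphi-\sum_{j\ge1}\varphi_j$, which takes values in $[0,1]$, and $L=\sum_{j=0}^J\|\nabla\varphi_j\|_\infty$. Let $N_j=\{\operatorname{dist}(\cdot,K_j)\le\sqrt n\,s\}$. Now fix $s\in(0,1)$ so small that
\begin{itemize}
\item[(S1)] $\sqrt n\,sL\le\delta$, $\ \sqrt n\,s<r_0$, $\ 3s\le\delta$;
\item[(S2)] $|Dw_j|(N_j\setminus K_j)\le m\delta\,\|\mu_j\|$ for $1\le j\le J$;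
\item[(S3)] $\sum_{j\ge0}\|\chi_j*f_i-f_i\|_1\le\delta$ and $\sum_{j\ge0}\|\chi_j*u_i-u_i\|_1\le\delta$ for $1\le i\le m$.
\end{itemize}
Condition (S2) holds for small $s$ because $K_j$ is closed, so that $N_j\setminus K_j$ decreases to the empty set as $s\downarrow0$, and $\|\mu_j\|>0$. Condition (S3) holds for small $s$ by the remark after Corollary~\ref{cor:translation}.

\subsection*{Most boxes are good}
A box $q\in G^j_\theta$ is called good or bad according to \eqref{eq:good} with $e=e_j$, $\mu=\mu_j$, $w=w_j$. For a single grid all of $\mu_j$ may lie in the frames, for instance when $\mu_j$ is a point mass at a vertex of the grid. Averaging over the shifts, introduced to produce the tent, also removes this defect.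

\begin{lemma}\label{lem:bad}
For $1\le j\le J$, $\ \mathbb{E}_\theta\sum_{q\in G^j_\theta\ \mathrm{bad}}\mu_j(q)\le(3n+1)\sqrt\rho\,\|\mu_j\|$.
\end{lemma}

\begin{proof}
Only boxes with $\mu_j(q)>0$ contribute. Such a box meets $K_j$ and has diameter at most $\sqrt n\,s$, so it lies in $N_j$. By \eqref{eq:wK}, (S2) and \eqref{eq:parameters}, for every $\theta$,
\[
\sum_{q\in G_\theta^j:\ \mu_j(q)>0}\alpha(q)\le|Dw_j-e_j\mu_j|(K_j)+|Dw_j|(N_j\setminus K_j)\le3m\delta\|\mu_j\|=\rho^5\|\mu_j\|.
\]
Hence the boxes of $G^j_\theta$ with $\alpha(q)>\rho^4\mu_j(q)$ carry $\mu_j$-mass at most $\rho\|\mu_j\|\le\sqrt\rho\,\|\mu_j\|$.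

If $x$ lies in the frame of the box of $G_\theta^j$ that contains it, then for some $i$ the number $\theta_i$ lies, modulo $1$, in the open arc of length $2\rho$ centered at $x_i/s_i$. For each $i$ this happens for at most $2\rho M+1\le3\rho M$ of the $M$ values of $\theta_i$, since $\rho M\ge1$. So $x$ lies in a frame for a fraction at most $3n\rho$ of all $\theta$, and integration with respect to $\mu_j$ gives $\mathbb{E}_\theta\sum_q\mu_j(\partial_\rho q)\le3n\rho\|\mu_j\|$. The boxes with $\mu_j(\partial_\rho q)>\sqrt\rho\,\mu_j(q)$ therefore carry, on average over $\theta$, mass at most $3n\sqrt\rho\,\|\mu_j\|$.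
\end{proof}

\subsection*{The smoothing operator}
Define the positive operator
\[
\mathcal{Q}v=\sum_{j=0}^J\varphi_j\,(\chi_j*v),\qquad v\in L^1(\mathbb{R}^n).
\]
On the support of $\chi_j(\cdot-y)$ we have $\varphi_j\le\varphi_j(y)+\sqrt n\,s\|\nabla\varphi_j\|_\infty$. Summing over $j$ and using (S1),
\begin{equation}\label{eq:mass}
\int\sum_{j\ge0}\varphi_j(x)\chi_j(x-y)\,dx\le\varphi(y)+\sqrt n\,sL\le1+\delta\qquad\text{for all }y .
\end{equation}
By \eqref{eq:kernel}, $\|\sum_{j\ge0}\varphi_j(\chi_j*\kappa)\|_1\le(1+\delta)\|\kappa\|$ for every finite measure $\kappa$; in particular $\|\mathcal{Q}\|\le1+\delta$ on $L^1$.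

The operator $\mathcal{Q}$ almost commutes with differentiation. For $v\in BV(\mathbb{R}^n)$, (B2), (B3) and $\sum_{j\ge0}\nabla\varphi_j=\nabla\varphi$ give
\[
\nabla\mathcal{Q}v=\sum_{j\ge0}\varphi_j(\chi_j*Dv)+E(v),\qquad E(v)=v\nabla\varphi+\sum_{j\ge0}(\chi_j*v-v)\nabla\varphi_j .
\]
By \eqref{eq:phi}, Corollary~\ref{cor:translation}(a) and (S1), $\|E(v)\|_1\le\delta\|v\|_1+\sqrt n\,sL\|Dv\|\le\delta\|v\|_{BV}$. For $k\ge1$ and every $j\ge0$ the function $\chi_j*\sigma_k$ vanishes outside $N_k$. On $N_k$ we have $\varphi_k=1$ by (S1), hence $\varphi_j=0$ for $j\ge1$, $j\ne k$, and $\varphi_0=1-1=0$. So $\sum_{j\ge0}\varphi_j(\chi_j*\sigma_k)=\chi_k*\sigma_k$, and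
\begin{equation}\label{eq:gradQ}
\nabla\mathcal{Q}v=\sum_{j\ge0}\varphi_j(\chi_j*\tau)+\sum_{j\ge1}\chi_j*\sigma_j+E(v),\qquad\|E(v)\|_1\le\delta\|v\|_{BV}.
\end{equation}

\section{The corrected operator and its positive model}\label{sec:T0}

For a good box $q\in G^j_\theta$ let $z_q$ be the corrector of Lemma~\ref{lem:corrector} and put
\[
c_q(v)=\frac{e_j\cdot\sigma_j(v)(q)}{\mu_j(q)},\qquad\text{so that}\qquad|c_q(v)|\,\mu_j(q)\le|\sigma_j|(q)\le\|Dv\|.
\]
This is a bounded linear functional on $BV(\mathbb{R}^n)$. Define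
\[
T_0=\mathcal{Q}+B,\qquad Bv=\sum_{j\ge1}\mathbb{E}_\theta\sum_{q\in G^j_\theta\ \mathrm{good}}c_q(v)\,z_q .
\]
Good boxes meet the compact set $K_j$, so there are finitely many of them and $B$ is bounded and of finite rank. On a good box the correction moves the mass $\sigma_j(q)$ from the normalized Lebesgue measure to the normalized measure $\mu_j$; on a bad box it stays where the smoothing has put it. This dictates the definition
\[
\mathcal{P}\kappa=\sum_{j\ge0}\varphi_j(\chi_j*\kappa_{\mathrm r})\,dx+\sum_{j\ge1}\mathbb{E}_\theta\Big[\sum_{q\in G_\theta^j\ \mathrm{bad}}\kappa_j(q)\frac{\mathbf{1}_q\,dx}{|q|}+\sum_{q\in G_\theta^j\ \mathrm{good}}\kappa_j(q)\frac{\mu_j|_q}{\mu_j(q)}\Big].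
\]
Since $\kappa_j\ll\mu_j$, only finitely many terms are nonzero. The operator $\mathcal{P}$ is linear and positive on $\mathcal{M}$. For $\kappa\ge0$ each square bracket has total mass $\sum_q\kappa_j(q)=\|\kappa_j\|$, so \eqref{eq:mass} and \eqref{eq:split} give $\|\mathcal{P}\kappa\|\le(1+\delta)\|\kappa_{\mathrm r}\|+\sum_j\|\kappa_j\|\le(1+\delta)\|\kappa\|$. Applying this to the positive and negative parts of a signed measure, we get $\|\mathcal{P}\|\le1+\delta$.

\begin{lemma}\label{lem:T0}
For all $v\in BV(\mathbb{R}^n)$,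
\[
\|T_0v-\mathcal{Q}v\|_1\le\delta\|v\|_{BV},\qquad\|D(T_0v)-\mathcal{P}(Dv)\|\le(\rho+\omega+3\delta)\|v\|_{BV}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:corrector}, \eqref{eq:split} and (S1),
\[
\|Bv\|_1\le\sum_{j\ge1}\mathbb{E}_\theta\sum_{q\ \mathrm{good}}3s\,|\sigma_j|(q)\le3s\sum_{j\ge1}\|\sigma_j\|\le\delta\|Dv\|.
\]
For the derivative write $\sigma_j^\parallel(q)=e_j(e_j\cdot\sigma_j(q))=c_q(v)\mu_j(q)e_j$. Lemma~\ref{lem:corrector} gives
\[
c_q(v)Dz_q=\sigma_j^\parallel(q)\Big(\frac{\mu_j|_q}{\mu_j(q)}-\frac{\mathbf{1}_q\,dx}{|q|}\Big)+c_q(v)\,r_q .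
\]
In $D(T_0v)-\mathcal{P}(Dv)$ the terms containing $\tau$ cancel by \eqref{eq:gradQ}. In $\mathcal{P}(Dv)$ write the sum over bad boxes as the sum over all boxes minus the sum over good boxes. The sum over all boxes satisfies $\mathbb{E}_\theta\sum_q\sigma_j(q)\mathbf{1}_q(x)/|q|=\int k_j(x,y)\,d\sigma_j(y)$. Collecting terms,
\[
D(T_0v)-\mathcal{P}(Dv)=E(v)+\sum_{j\ge1}\big(\mathrm{I}_j+\mathrm{II}_j+\mathrm{III}_j\big),
\]
where
\begin{align*}
\mathrm{I}_j&=\int\big(\chi_j(\cdot-y)-k_j(\cdot,y)\big)\,d\sigma_j(y),\\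
\mathrm{II}_j&=\mathbb{E}_\theta\sum_{q\ \mathrm{good}}\big[\sigma_j(q)-\sigma_j^\parallel(q)\big]\Big(\frac{\mathbf{1}_q\,dx}{|q|}-\frac{\mu_j|_q}{\mu_j(q)}\Big),\\
\mathrm{III}_j&=\mathbb{E}_\theta\sum_{q\ \mathrm{good}}c_q(v)\,r_q .
\end{align*}
By Lemma~\ref{lem:tent} and \eqref{eq:kernel}, $\|\mathrm{I}_j\|\le\rho\|\sigma_j\|$. By \eqref{eq:parallel}, and since a difference of two probability measures has norm at most $2$, $\|\mathrm{II}_j\|\le2\delta\|\sigma_j\|$. By Lemma~\ref{lem:corrector}, $\|c_q(v)r_q\|\le\omega|\sigma_j|(q)$, so $\|\mathrm{III}_j\|\le\omega\|\sigma_j\|$. Sum over $j$, and use \eqref{eq:split} and \eqref{eq:gradQ}.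
\end{proof}

\begin{remark}
The second part of Lemma~\ref{lem:direction} enters only through the bound for $\mathrm{II}_j$, and there it is what gives the constant $1$. The correctors move only the component of $\sigma_j(q)$ along $e_j$. The contribution of a good box to $D(T_0v)$ is, up to the errors $\mathrm{I}_j$ and $\mathrm{III}_j$,
\[
\sigma_j^\parallel(q)\frac{\mu_j|_q}{\mu_j(q)}+\big[\sigma_j(q)-\sigma_j^\parallel(q)\big]\frac{\mathbf{1}_q\,dx}{|q|}.
\]
The two terms are mutually singular, so the norm is $|\sigma_j^\parallel(q)|+|\sigma_j(q)-\sigma_j^\parallel(q)|$. If $\sigma_j(q)$ could make an angle $\pi/4$ with $e_j$, this would be $\sqrt2\,|\sigma_j(q)|$.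
\end{remark}

\section{Approximation of the given functions and finite rank}\label{sec:end}

Lemma~\ref{lem:T0} holds for all $v$ and does not depend on how many boxes are good. Lemma~\ref{lem:bad} is needed now, to show that $\mathcal{P}$ nearly fixes $Du_i$.

\begin{lemma}\label{lem:ui}
For $1\le i\le m$, $\ \|T_0u_i-u_i\|_{BV}\le23n^2\sqrt\rho\,(1+\Lambda+U)$.
\end{lemma}

\begin{proof}
The $\lambda$-absolutely continuous part of $Du_i$ is $D^su_i=a_i\nu\lambda$. So $\sigma_j=\sigma_j(u_i)=a_i\nu\mu_j$, with $|\sigma_j|\le\mu_j$, and $\tau=\tau(u_i)=f_i\,dx+\pi_i$, where $\pi_i=a_i\nu\lambda|_{\mathbb{R}^n\setminus K}$ has $\|\pi_i\|\le\delta$ by \eqref{eq:K}. Since $\sum_{j\ge0}\varphi_j=\varphi$,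
\[
\sum_{j\ge0}\varphi_j(\chi_j*\tau)-\tau=\sum_{j\ge0}\varphi_j(\chi_j*f_i-f_i)-(1-\varphi)f_i+\sum_{j\ge0}\varphi_j(\chi_j*\pi_i)-\pi_i .
\]
By (S3), \eqref{eq:phi} and \eqref{eq:mass} the norm is at most $\delta+\delta+(1+\delta)\delta+\delta\le5\delta$.

For $j\ge1$ write $\sigma_j=\mathbb{E}_\theta\sum_{q\in G^j_\theta}\sigma_j|_q$ and compare with the $j$-th term of $\mathcal{P}(Du_i)$ box by box. Let $q$ be good. By \eqref{eq:K}, $\|\sigma_j|_q-a_i^je_j\mu_j|_q\|\le2\delta\mu_j(q)$. In particular $|\sigma_j(q)-a_i^je_j\mu_j(q)|\le2\delta\mu_j(q)$, which says that $\sigma_j(q)\mu_j|_q/\mu_j(q)$ is also within $2\delta\mu_j(q)$ of $a_i^je_j\mu_j|_q$. So the error on $q$ is at most $4\delta\mu_j(q)$. If $q$ is bad, the error is at most $|\sigma_j(q)|+|\sigma_j|(q)\le2\mu_j(q)$. With Lemma~\ref{lem:bad} and $\sum_j\|\mu_j\|\le\Lambda$,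
\[
\|\mathcal{P}(Du_i)-Du_i\|\le5\delta+\big(4\delta+2(3n+1)\sqrt\rho\big)\Lambda .
\]
Also $\mathcal{Q}u_i-u_i=\sum_{j\ge0}\varphi_j(\chi_j*u_i-u_i)-(1-\varphi)u_i$ has $L^1$ norm at most $2\delta$ by (S3) and \eqref{eq:phi}. Together with Lemma~\ref{lem:T0},
\[
\|T_0u_i-u_i\|_{BV}\le7\delta+(\rho+\omega+4\delta)U+\big(4\delta+(6n+2)\sqrt\rho\big)\Lambda .
\]
Since $\delta\le\rho\le\sqrt\rho$, the three coefficients are at most $7\sqrt\rho$, $(18n^2+5)\sqrt\rho$ and $(6n+6)\sqrt\rho$, and each is at most $23n^2\sqrt\rho$.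
\end{proof}

It remains to replace $\mathcal{Q}$ by an operator of finite rank. This is possible in the operator norm from $L^1$ to $BV$, because the kernel of $\mathcal{Q}$ depends continuously on $y$ in $W^{1,1}$ and has compact support.

\begin{lemma}\label{lem:rank}
There is a bounded finite-rank operator $\mathcal{Q}'$ on $BV(\mathbb{R}^n)$ with $\|\mathcal{Q}'v-\mathcal{Q}v\|_{BV}\le\delta\|v\|_1$ for all $v\in BV(\mathbb{R}^n)$.
\end{lemma}

\begin{proof}
Let $\Phi_y(x)=\sum_{j\ge0}\varphi_j(x)\chi_j(x-y)$, so that $\mathcal{Q}v(x)=\int\Phi_y(x)v(y)\,dy$. The map $y\mapsto\Phi_y$ is continuous into $W^{1,1}(\mathbb{R}^n)$ with the $BV$ norm: $\chi_j$ and $\nabla\chi_j$ are in $L^1$, translation is continuous in $L^1$, and $\|\varphi_jf\|_{BV}\le(1+\|\nabla\varphi_j\|_\infty)\|f\|_{BV}$. It vanishes outside the compact set $Y=\{\operatorname{dist}(\cdot,\operatorname{supp}\varphi)\le\sqrt n\,s\}$. By uniform continuity we can partition $Y$ into finitely many Borel sets $A_l$, with points $y_l\in A_l$, such that $\Psi_y=\Phi_y-\sum_l\mathbf{1}_{A_l}(y)\Phi_{y_l}$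 satisfies $\|\Psi_y\|_{BV}\le\delta$ for all $y\in\mathbb{R}^n$. Put
\[
\mathcal{Q}'v=\sum_l\Big(\int_{A_l}v\,dy\Big)\Phi_{y_l}.
\]
Then $f=\mathcal{Q}v-\mathcal{Q}'v$ is given by $f(x)=\int\Psi_y(x)v(y)\,dy$, and $\|f\|_1\le\int\|\Psi_y\|_1|v(y)|\,dy$. For $\psi\in C_c^\infty(\mathbb{R}^n;\mathbb{R}^n)$ with $|\psi|\le1$, Fubini's theorem and (B1) give
\[
\int f\operatorname{div}\psi\,dx=\int v(y)\int\Psi_y\operatorname{div}\psi\,dx\,dy\le\int\|D\Psi_y\|\,|v(y)|\,dy,
\]
so $\|Df\|$ is bounded by the right side. Adding the two bounds gives $\|f\|_{BV}\le\delta\|v\|_1$.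
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $T=\mathcal{Q}'+B$. It is a bounded finite-rank operator on $BV(\mathbb{R}^n)$, and $\|Tv-T_0v\|_{BV}\le\delta\|v\|_1$ by Lemma~\ref{lem:rank}. Lemmas~\ref{lem:T0} and~\ref{lem:ui} give
\begin{gather*}
\|Tv-\mathcal{Q}v\|_1\le2\delta\|v\|_{BV},\qquad\|D(Tv)-\mathcal{P}(Dv)\|\le(\rho+\omega+4\delta)\|v\|_{BV},\\
\|Tu_i-u_i\|_{BV}\le23n^2\sqrt\rho\,(1+\Lambda+U)+\delta U,
\end{gather*}
and $\mathcal{Q}$, $\mathcal{P}$ are positive of norm at most $1+\delta$. Each of the numbers $2\delta$, $\rho+\omega+4\delta$ and $23n^2\sqrt\rho\,(1+\Lambda+U)+\delta U$ is at most $24n^2\sqrt\rho\,(1+\Lambda+U)$, which equals $\varepsilon$ by \eqref{eq:parameters}.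
\end{proof}

By Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Alberti}
G.~Alberti, Proc. Roy. Soc. Edinburgh A \textbf{123} (1993), 239--274.

\bibitem{MV}
Massaccesi and Vittone, J. Eur. Math. Soc. \textbf{21} (2019).

\bibitem{BAP}
\emph{On bounded approximation properties of Banach spaces},
\texttt{https://www.impan.pl/download/pdf/bc91-0-13}.

\end{thebibliography}
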